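
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}


\title{The cost of untying a braid of Ginzburg--Landau vortices}

\begin{abstract}
Consider the Ginzburg--Landau energy $E_\varepsilon$ on a disk, with boundary data of degree $d\ge2$, and a loop of maps with $d$ vortices of degree one in which one vortex travels once around another. The maps in this loop have energy $\pi d|\log\varepsilon|+O(1)$. Let $c_1(\varepsilon)$ be the minimax level over all continuous fillings of this loop by a disk of maps. We prove that $c_1(\varepsilon)=\pi(d+2)|\log\varepsilon|+O(1)$ uniformly in $\varepsilon\in(0,1)$, which confirms a conjecture from \cite{TM}. The same expansion holds, with an error depending on the loop, for every homotopically nontrivial loop of configurations of $d$ points, and for small $\varepsilon$ the minimax level is a critical value of $E_\varepsilon$. The proof of the lower bound covers the vortices by disks of growing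 radius. A map with energy below $\pi(d+2)|\log\varepsilon|-M$ always has a covering by disks of degrees $0$ and $1$ whose degrees stay in $\{0,1\}$ under every coarsening up to six times its size. The centers of the disks of degree one can then be joined into a filling of the loop by configurations of distinct points.
\end{abstract}

\section{Introduction}

\subsection{The problem}

Identify $\mathbb R^2$ with $\mathbb C$, let $\Omega=\{x\in\mathbb R^2:|x|<2\}$, let $D^2$ be the open unit disk, and let $g:\partial\Omega\to S^1$ be smooth with winding number $d=\deg g\ge2$. For $\varepsilon\in(0,1)$ consider the Ginzburg--Landau functional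
\[
E_\varepsilon(u)=\int_\Omega e_\varepsilon(u),\qquad
e_\varepsilon(u)=\tfrac12|\nabla u|^2+\tfrac1{4\varepsilon^2}(1-|u|^2)^2,
\]
on $H^1_g=H^1_g(\Omega;\mathbb R^2)=\{u\in H^1(\Omega;\mathbb R^2):u=g\text{ on }\partial\Omega\}$ with the $H^1$-norm topology. Its critical points are the solutions of
\begin{equation}\label{GL}
-\Delta u=\varepsilon^{-2}u(1-|u|^2)\ \text{ in }\Omega,\qquad u=g\ \text{ on }\partial\Omega .
\end{equation}

The potential term favors $|u|=1$, but a continuous map of boundary degree $d\neq0$ must vanish somewhere. Around a zero of degree $D$ the phase of $u$ turns by $2\pi D$ on each small circle. If $|u|=1$ on a circle $\Gamma$ of radius $s$ and $u$ has degree $D$ on $\Gamma$, the Cauchy--Schwarz inequality gives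
\begin{equation}\label{unitcircle}
\int_\Gamma\tfrac12|\nabla u|^2\ \ge\ \frac12\,\frac{(2\pi D)^2}{2\pi s}=\frac{\pi D^2}s ,
\end{equation}
so a zero of degree $D$ with a core of size $\varepsilon$ costs about $\pi D^2|\log\varepsilon|$. It is cheapest to have $d$ zeros of degree one, at a total cost of about $\pi d|\log\varepsilon|$. Maps of this kind can be written down. For $a=(a_1,\dots,a_d)\in(D^2)^d$, where coincidences are allowed, put $\rho_\varepsilon(t)=\min(t/\varepsilon,1)$ and
\begin{equation}\label{vortexmap}
u_a^\varepsilon(x)=\prod_{j=1}^d\rho_\varepsilon(|x-a_j|)\frac{x-a_j}{|x-a_j|}\;e^{i\varphi_a(x)},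
\end{equation}
where $\varphi_a$ is the harmonic function in $\Omega$ whose boundary values are a real continuous lift $\psi_a$ of $g(x)\prod_j\overline{(x-a_j)/|x-a_j|}$. This boundary map has degree $0$, so a lift exists, and $u_a^\varepsilon$ does not depend on its choice. On $\partial\Omega$ we have $|x-a_j|>1>\varepsilon$, hence $u^\varepsilon_a=g$ there. If the points $a_j$ are distinct, $u_a^\varepsilon$ has vortices of degree $+1$ exactly at these points.

At low energy one therefore expects to see configurations of $d$ distinct points in the plane, and the space of such configurations is far from simply connected. What does it cost to destroy its topology? The simplest loop that tests this is the following. Fix $p_j=\frac34e^{2\pi ij/d}$ for $j=3,\dots,d$ (no points if $d=2$), and let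
\[
a(\theta)=(0,\tfrac12e^{i\theta},p_3,\dots,p_d),\qquad f_\varepsilon(e^{i\theta})=u^\varepsilon_{a(\theta)} .
\]
One vortex travels once around another, and the remaining $d-2$ stay fixed. Let $B=\{|x|\le1\}$ be a closed parameter disk, with $\partial B=S^1$, and define
\[
c_1(\varepsilon)=\inf_{F\in\Lambda_\varepsilon}\max_{x\in B}E_\varepsilon(F(x)),\qquad
\Lambda_\varepsilon=\{F\in C(B;H^1_g):F|_{\partial B}=f_\varepsilon\}.
\]
The maps in the loop have energy $\pi d|\log\varepsilon|+O(1)$ (Lemmas~\ref{lem:vortex} and~\ref{lem:inf} below). It is conjectured in \cite{TM} that $|c_1-\pi(d+2)|\log\varepsilon||\le C$ for all $\varepsilon\in(0,1)$, with $C$ depending only on $g$; for $d=2$ the value is $4\pi|\log\varepsilon|$, and in this case the upper bound $c_1\le4\pi|\log\varepsilon|+C$ is known.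

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $d\ge2$ there is a constant $C=C(g)$ such that
\[
\bigl|c_1(\varepsilon)-\pi(d+2)|\log\varepsilon|\bigr|\le C\qquad\text{for all }\varepsilon\in(0,1).
\]
In particular $|c_1(\varepsilon)-4\pi|\log\varepsilon||\le C$ if $d=2$.
\end{theorem}

Up to a bounded error, the value does not depend on which nontrivial loop is filled. For $U\subset\mathbb C$ let $UC_d(U)$ be the space of $d$-element subsets of $U$, with the quotient topology from ordered configurations. A loop $S^1\to UC_d(U)$ is null-homotopic if it extends to a continuous map $B\to UC_d(U)$. Given a loop $\gamma:S^1\to UC_d(D^2)$, we write $\gamma(\theta)$ for $\gamma(e^{i\theta})$ and put $f^\gamma_\varepsilon(e^{i\theta})=u^\varepsilon_{\gamma(\theta)}$. This makes sense since \eqref{vortexmap} is symmetric in the $a_j$, and $f_\varepsilon^\gamma$ is continuous by Lemma~\ref{lem:vortex}(i). Let $c_\gamma(\varepsilon)$ be the minimax value defined as $c_1(\varepsilon)$ with $f_\varepsilon^\gamma$ in place of $f_\varepsilon$.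

\begin{theorem}\label{thm:braids}
Let $\gamma:S^1\to UC_d(D^2)$ be a loop. There is $C=C(\gamma,g)$ such that for all $\varepsilon\in(0,1)$:
\begin{enumerate}
\item[(1)] if $\gamma$ is not null-homotopic in $UC_d(D^2)$, then $|c_\gamma(\varepsilon)-\pi(d+2)|\log\varepsilon||\le C$;
\item[(2)] if $\gamma$ is null-homotopic in $UC_d(D^2)$, then $|c_\gamma(\varepsilon)-\pi d|\log\varepsilon||\le C$.
\end{enumerate}
In case (1), $c_\gamma(\varepsilon)\ge\pi(d+2)|\log\varepsilon|-M$ for $\varepsilon<\varepsilon_0$, where $M$ depends only on $g$, and $\varepsilon_0$ only on $d$ and on the minimal distance of points in the configurations $\gamma(\theta)$.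
\end{theorem}

\begin{corollary}\label{cor:crit}
If $\gamma$ is not null-homotopic in $UC_d(D^2)$, then $c_\gamma(\varepsilon)$ is a critical value of $E_\varepsilon$ for all sufficiently small $\varepsilon$. In particular, for all small $\varepsilon$ the problem \eqref{GL} has a solution $u$ with $E_\varepsilon(u)=c_1(\varepsilon)=\pi(d+2)|\log\varepsilon|+O(1)$, and $u$ is not a minimizer of $E_\varepsilon$ on $H^1_g$.
\end{corollary}

\subsection{Why $d+2$, and what has to be proved}

The upper bound is easy to guess: shrink the circle on which the second vortex moves. At the center of $B$ two vortices sit on top of each other and form a vortex of degree $2$, at a total cost of $\pi(4+d-2)|\log\varepsilon|=\pi(d+2)|\log\varepsilon|$. Another expensive event is the creation of an additional vortex--antivortex pair. This leads to $d+1$ vortices of degree $1$ and one of degree $-1$, and if they are well separated, the count is again $\pi(d+2)|\log\varepsilon|$. Arithmetic suggests that nothing can be cheaper: if integers $D_i$ satisfy $\sum D_i=d$, then $\sum D_i^2-d=\sum D_i(D_i-1)$ is a sum of nonnegative \emph{even} integers, hence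
\begin{equation}\label{parity}
\sum D_i^2=d\ \text{ if all }D_i\in\{0,1\},\qquad \sum D_i^2\ge d+2\ \text{ otherwise.}
\end{equation}

For the lower bound it suffices to show that a filling whose energies all lie below $\pi(d+2)|\log\varepsilon|-M$ yields a filling of the loop inside configuration space. The obstacle is that there is no fixed scale at which every map of such energy has $d$ simple vortices. Two vortices may approach each other up to a large multiple of $\varepsilon$, and pairs may be created and separated up to a small fixed distance. Section~\ref{sec:two} shows by hand, for $d=2$, how this is resolved: the energy deficit forces a \emph{window} of scales at which exactly $d$ simple vortices are seen. Section~\ref{sec:upper} gives the upper bound. Section~\ref{sec:reg} replaces an arbitrary filling by one consisting of Lipschitz maps. Sections~\ref{sec:cover} and~\ref{sec:key} make the window rigorous. Section~\ref{sec:glue} glues the resulting points, which live at different scales for different parameters, into a map to configuration space. The theorems are proved in Sections~\ref{sec:main} and~\ref{sec:braids}, the corollary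 in Section~\ref{sec:crit}.

\subsection{Conventions}

$C$ denotes constants that depend only on $g$ (hence on $d$) and may change from line to line. $K(a,r)$ is the \emph{closed} disk with center $a$ and radius $r>0$; from now on ``disk'' means such a set, except in standing names such as $D^2$. The degree of a nowhere zero continuous map $w$ on a positively oriented circle is the winding number of $w/|w|$. The map $P(y)=y/\max(1,|y|)$ is the nearest-point projection of $\mathbb R^2$ onto the closed unit disk; it is $1$-Lipschitz.

\section{Two vortices, scale by scale}\label{sec:two}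

This section is motivation only. Let $d=2$, and let $u$ be a smooth map of boundary degree $2$ with $|u|=1$ outside finitely many disks $K(b_i,\varepsilon)$, $b_i\in D^2$; let $D_i$ be its degree around $b_i$. Circles of radius less than $1$ about the $b_i$ lie in $\Omega$, so we may integrate \eqref{unitcircle} over disjoint families of circles.

\smallskip
\emph{Approaching vortices.} Let there be two points, $D_1=D_2=1$ and $|b_1-b_2|=t$ with $2\varepsilon<t<\frac23$. The circles of radius $s\in(\varepsilon,\frac t2)$ about $b_1$ and about $b_2$ have degree $1$. The circles of radius $s\in(\frac{3t}2,1)$ about $b_1$ have degree $2$. All these circles are disjoint, so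
\[
E_\varepsilon(u)\ge2\pi\log\frac t{2\varepsilon}+4\pi\log\frac2{3t}
=4\pi|\log\varepsilon|-2\pi\log\frac t\varepsilon-C .
\]
If $E_\varepsilon(u)<4\pi|\log\varepsilon|-M$ with $M$ large, then $t/\varepsilon$ is large: disks of any radius between $\varepsilon$ and $t/2$ show two separate simple vortices. Larger disks do not.

\smallskip
\emph{An additional pair.} Let there be four points with degrees $1,1,1,-1$. Suppose the pair $b_3,b_4$ of opposite degrees has distance $t\in(2\varepsilon,\frac12)$, and all other distances are at least $\frac12$. The circles about all four points with $s\in(\varepsilon,\frac t2)$ and the circles about $b_1$ and $b_2$ with $s\in(\frac t2,\frac14)$ give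
\[
E_\varepsilon(u)\ge4\pi\log\frac t{2\varepsilon}+2\pi\log\frac1{2t}=4\pi|\log\varepsilon|-2\pi\log\frac1t-C .
\]
If the energy is below $4\pi|\log\varepsilon|-M$ with $M$ large, then $t$ is small. Disks of a radius between $t$ and $\frac18$ about $b_1$, $b_2$ and the midpoint of $b_3b_4$ hide the pair inside a disk of degree $0$ and show two simple vortices. Disks of radius less than $\frac t2$ about the four points do not.

\smallskip
\emph{Both.} Suppose there are four points with the same degrees, $|b_1-b_2|=t'$, the additional pair $b_3,b_4$ has size $t$ with $2\varepsilon<t<t'<\frac16$, and $b_3,b_4$ have distance at least $\frac12$ from $b_1$ and $b_2$. Using circles about all four points up to radius $\frac t2$, circles about $b_1$ and $b_2$ from $\frac t2$ to $\frac{t'}2$, and circles about $b_1$ from $\frac{3t'}2$ to $\frac14$, one finds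
\[
E_\varepsilon(u)\ge4\pi\log\frac t{2\varepsilon}+2\pi\log\frac{t'}t+4\pi\log\frac1{6t'}
=4\pi|\log\varepsilon|-2\pi\log\frac{t'}t-C .
\]
Up to a constant, the deficit is at most $2\pi$ times the logarithmic length of the window $(t,t')$ of scales at which one sees exactly two simple vortices. So for every prescribed factor there is an $M$ such that a deficit larger than $M$ makes $t'/t$ larger than this factor; the factor $6$ will turn out to be what the gluing needs.

\smallskip
Three features of these examples survive in general.
\begin{itemize}
\item On bad scales the energy rate per unit of $\log s$ is at least $\pi(d+2)$; this is \eqref{parity}.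
\item The good scales form one window, in the following sense. Once all degrees are $0$ or $1$, disks that absorb others can only acquire nonnegative degrees. A covering can then become bad only through a disk of degree at least $2$, and afterward it never becomes good again.
\item The window depends on the map. Along a filling of the loop it may move from the bottom of the range $[\varepsilon,1]$ to the top. The points seen in the windows of neighboring maps must therefore be compared although they come from different scales.
\end{itemize}
To deal with the last point, we require that a covering stay good under \emph{every} coarsening up to six times its size. The covering of a neighboring map at a smaller scale can then be absorbed.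

\section{Vortex maps and the upper bound}\label{sec:upper}

We first record a bound for harmonic extensions. If $\psi\in C^2(\partial\Omega)$ (real or complex) and $\varphi=\sum_kc_k(r/2)^{|k|}e^{ik\theta}$ is its harmonic extension, then $|\nabla((r/2)^{|k|}e^{ik\theta})|\le|k|$ on $\overline\Omega$. Hence
\begin{equation}\label{harm}
\sup_{\Omega}|\nabla\varphi|\le\sum_{k\ne0}|k||c_k|\le\Bigl(\sum_{k\neq0}k^{-2}\Bigr)^{1/2}\Bigl(\sum_kk^4|c_k|^2\Bigr)^{1/2}\le C\sup|\partial_\theta^2\psi| ,
\end{equation}
and $\varphi\in C^1(\overline\Omega)$, since the differentiated series converges uniformly.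

\begin{lemma}\label{lem:vortex}
Let $0<\varepsilon<1$.
\begin{enumerate}
\item[(i)] The map $a\mapsto u_a^\varepsilon$ is continuous from $(D^2)^d$ to $H^1_g$, also at coincidences. Moreover $|u_a^\varepsilon|\le1$, and $u_a^\varepsilon$ is $\frac C\varepsilon$-Lipschitz on $\overline\Omega$.
\item[(ii)] Let $\delta>0$. If at most one pair $i<j$ has $|a_i-a_j|<\delta$, then $E_\varepsilon(u_a^\varepsilon)\le\pi(d+2)|\log\varepsilon|+C(g,\delta)$. If no pair does, then $E_\varepsilon(u_a^\varepsilon)\le\pi d|\log\varepsilon|+C(g,\delta)$.
\end{enumerate}
\end{lemma}

\begin{proof}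
(i) The map $\eta_\varepsilon(x)=\rho_\varepsilon(|x|)x/|x|=P(x/\varepsilon)$ is $\frac1\varepsilon$-Lipschitz with $|\eta_\varepsilon|\le1$, and $u_a^\varepsilon=\prod_j\eta_\varepsilon(x-a_j)\,e^{i\varphi_a}$. Since $|x-a_j|\ge1$ on $\partial\Omega$, the tangential derivatives of $\psi_a$ of first and second order are bounded in terms of $g$, so
\begin{equation}\label{phia}
|\nabla\varphi_a|\le C\quad\text{on }\overline\Omega
\end{equation}
by \eqref{harm}. A product of $d$ factors bounded by $1$ and $\frac1\varepsilon$-Lipschitz with a factor of modulus $1$ that is $C$-Lipschitz is $\frac C\varepsilon$-Lipschitz, because $\varepsilon<1$.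

For the continuity, note that $g\prod_j\overline{(x-a_j)/|x-a_j|}$ depends continuously on $a$ in $C^2(\partial\Omega)$. Near a given $a$ the lifts can thus be chosen to depend continuously on $a$ in $C^2(\partial\Omega)$. By \eqref{harm} and the maximum principle, applied to differences, $e^{i\varphi_a}$ depends continuously on $a$ in $C^1(\overline\Omega)$. The translates $\eta_\varepsilon(\cdot-a_j)$ depend continuously on $a_j$ uniformly, by the Lipschitz bound, and in $H^1(\Omega)$, because translations are continuous in $L^2_{\rm loc}$. In the product rule for $\nabla u_a^\varepsilon$ every term is a product of one factor continuous in $L^2$ and factors continuous in $C^0$.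

(ii) By (i) the energy in $\bigcup_jK(a_j,\varepsilon)\subset\Omega$ is at most $C$. Outside this set $|u_a^\varepsilon|=1$ and $|\nabla u_a^\varepsilon|^2=|\sum_j\nabla\theta_j+\nabla\varphi_a|^2$, where $\theta_j$ is the polar angle about $a_j$ and $|\nabla\theta_j|=|x-a_j|^{-1}$. We expand the square.
\begin{itemize}
\item Since $\Omega\subset K(a_j,4)$, $\ \frac12\int_{\Omega\setminus K(a_j,\varepsilon)}|\nabla\theta_j|^2\le\pi\log\frac4\varepsilon$.
\item Terms with $\nabla\varphi_a$ contribute at most $C$, by \eqref{phia} and $\int_\Omega|x-a_j|^{-1}\le C$.
\item If $|a_i-a_j|\ge\delta$, every point has distance at least $\frac\delta2$ from one of $a_i,a_j$, so $\int_\Omega|\nabla\theta_i||\nabla\theta_j|\le\frac2\delta\int_\Omega(|x-a_i|^{-1}+|x-a_j|^{-1})\le C(g,\delta)$.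
\item If $(a_i,a_j)$ is the exceptional pair, then over $\Omega\setminus\bigcup_kK(a_k,\varepsilon)$ we have $\int\nabla\theta_i\cdot\nabla\theta_j\le\frac12\int(|\nabla\theta_i|^2+|\nabla\theta_j|^2)\le2\pi\log\frac4\varepsilon$.
\end{itemize}
The sum is at most $\pi d|\log\varepsilon|+C(g,\delta)$, plus $2\pi|\log\varepsilon|$ if there is an exceptional pair.
\end{proof}

\begin{proposition}\label{prop:upper}
$c_1(\varepsilon)\le\pi(d+2)|\log\varepsilon|+C$ for all $\varepsilon\in(0,1)$.
\end{proposition}

\begin{proof}
Let $F(re^{i\theta})=u_a^\varepsilon$ with $a=(0,\frac r2e^{i\theta},p_3,\dots,p_d)$. By Lemma~\ref{lem:vortex}(i), $F\in\Lambda_\varepsilon$. Since $|p_j|=\frac34$ and the $p_j$ are distinct, all pairs other than $(a_1,a_2)$ have distances bounded below in terms of $d$ only, so Lemma~\ref{lem:vortex}(ii) applies.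
\end{proof}

\section{Replacing a filling by a Lipschitz filling}\label{sec:reg}

The maps $F(x)$ in a filling are only in $H^1$. They need not be continuous, their zero sets are not under control, and continuity of $F$ in $H^1$ does not give uniform closeness of $F(x)$ and $F(y)$. All three defects are removed by a penalized minimization. For measurable $w:\Omega\to\mathbb R^2$ with $|w|\le1$ and $v\in H^1_g$ let
\[
G_w(v)=E_\varepsilon(v)+\frac1{\varepsilon^2}\int_\Omega|v-w|^2
=\int_\Omega\tfrac12|\nabla v|^2+\tfrac1{\varepsilon^2}\bigl(\tfrac14+\tfrac14|v|^4+\tfrac12|v|^2-2v\cdot w+|w|^2\bigr).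
\]
The penalty turns the nonconvex term $-\frac12|v|^2$ of the potential into $+\frac12|v|^2$, so $G_w$ is strictly convex. It is also coercive and weakly lower semicontinuous, and so it has a unique minimizer $T(w)\in H^1_g$.

\begin{lemma}\label{lem:T}
Let $0<\varepsilon<1$ and $v=T(w)$.
\begin{enumerate}
\item[(a)] $|v|\le1$.
\item[(b)] $v$ is $\frac C\varepsilon$-Lipschitz on $\overline\Omega$.
\item[(c)] $\|T(w_1)-T(w_2)\|_{L^2}\le2\|w_1-w_2\|_{L^2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $Pv\in H_g^1$ and $E_\varepsilon(Pv)\le E_\varepsilon(v)$, because $P$ is $1$-Lipschitz and $(1-|Pv|^2)^2\le(1-|v|^2)^2$. Also $|Pv-w|=|Pv-Pw|\le|v-w|$. So $G_w(Pv)\le G_w(v)$, and uniqueness gives $Pv=v$.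

(b) The idea is to extend the equation across $\partial\Omega$ by reflection and then to use interior estimates on disks of radius $\varepsilon$. The Euler--Lagrange equation is
\begin{equation}\label{ELT}
-\Delta v=\varepsilon^{-2}\bigl(2w-v-|v|^2v\bigr).
\end{equation}
Let $\Psi$ be the harmonic extension of $g$; then $|\Psi|\le1$, and $|\nabla\Psi|\le C$ by \eqref{harm}. The function $h=v-\Psi\in H^1_0(\Omega;\mathbb R^2)$ satisfies $|h|\le2$ and $-\Delta h=q$ with $|q|\le4\varepsilon^{-2}$. Let $R(x)=4x/|x|^2$, and for $2<|x|<3$ put
\[
h(x)=-h(R(x)),\qquad q(x)=-\tfrac{16}{|x|^4}q(R(x)).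
\]
The extended functions satisfy $|h|\le2$, $|q|\le4\varepsilon^{-2}$, and $h\in H^1(\{|x|<3\})$ because $h$ has trace $0$ on $\partial\Omega$. We claim that $-\Delta h=q$ weakly in $\{|x|<3\}$. Let $\phi\in C_c^\infty(\{|x|<3\};\mathbb R^2)$, and let $\phi^*=\phi\circ R$ on $\Omega\setminus\{0\}$, which vanishes for $|x|\le\frac43$; put $\phi^*(0)=0$. Since $R$ is an (orientation reversing) conformal involution with Jacobian $16/|x|^4$ in absolute value, and the Dirichlet integral is conformally invariant in two dimensions,
\[
\int_{\{2<|x|<3\}}\nabla h\cdot\nabla\phi=-\int_\Omega\nabla h\cdot\nabla\phi^*,\qquad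
\int_{\{2<|x|<3\}}q\cdot\phi=-\int_\Omega q\cdot\phi^* .
\]
As $R$ is the identity on $\partial\Omega$, $\phi-\phi^*\in H^1_0(\Omega;\mathbb R^2)$, and the equation in $\Omega$ gives
\[
\int_{\{|x|<3\}}\nabla h\cdot\nabla\phi=\int_\Omega\nabla h\cdot\nabla(\phi-\phi^*)=\int_\Omega q\cdot(\phi-\phi^*)=\int_{\{|x|<3\}}q\cdot\phi ,
\]
which is the claim.

Now let $x_0\in\Omega$. Then $K=K(x_0,\varepsilon)\subset\{|x|<3\}$. The logarithmic potential $N(x)=\frac1{2\pi}\int_K\log\frac1{|x-y|}q(y)\,dy$ is $C^1$, solves $-\Delta N=q$ weakly in the interior of $K$, and satisfies on $K$ the bound $|\nabla N(x)|\le\frac1{2\pi}4\varepsilon^{-2}\int_{K(x,2\varepsilon)}|x-y|^{-1}dy=\frac8\varepsilon$. By Weyl's lemma $H=h-N$ is harmonic in the interior of $K$, and $|H+N(x_0)|\le|h|+|N-N(x_0)|\le10$ there. For a harmonic function and a unit vector $e$, $\partial_eH(x_0)=\frac1{\pi s^2}\int_{\partial K(x_0,s)}(H-c)\,\nu\cdot e$ for every constant $c$ and $s<\varepsilon$, where $\nu$ is the outer normal; with $c=-N(x_0)$ and $s\to\varepsilon$ this gives $|\nabla H(x_0)|\le C/\varepsilon$. Hence $h\in C^1(\Omega)$ and $|\nabla h|\le C/\varepsilon$. Since $\Omega$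 is convex, $v=\Psi+h$ is $\frac C\varepsilon$-Lipschitz.

(c) Subtract the equations \eqref{ELT} for $v_i=T(w_i)$ and test with $v_1-v_2\in H_0^1(\Omega;\mathbb R^2)$. The gradient term is nonnegative, and so is $(|v_1|^2v_1-|v_2|^2v_2)\cdot(v_1-v_2)$, because $v\mapsto|v|^2v$ is the gradient of the convex function $\frac14|v|^4$. What remains is $\|v_1-v_2\|_{L^2}^2\le2\int(w_1-w_2)\cdot(v_1-v_2)$.
\end{proof}

Fix $\Lambda=\Lambda(g)\ge1$ such that $\Lambda/\varepsilon$ is a Lipschitz constant in Lemma~\ref{lem:vortex}(i) and in Lemma~\ref{lem:T}(b). Let $X_\varepsilon$ be the convex set of all continuous $v\in H^1_g$ that satisfy $|v|\le1$ and are $\frac\Lambda\varepsilon$-Lipschitz on $\overline\Omega$.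

\begin{lemma}\label{lem:regfill}
Let $\gamma:S^1\to UC_d(D^2)$ be a loop and let $F\in C(B;H^1_g)$ satisfy $F|_{\partial B}=f^\gamma_\varepsilon$. There is a map $\tilde F:B\to X_\varepsilon$, continuous with respect to the uniform norm on $\overline\Omega$, such that $\tilde F|_{\partial B}=f_\varepsilon^\gamma$ and $E_\varepsilon(\tilde F(x))\le\max_BE_\varepsilon\circ F$ for every $x\in B$.
\end{lemma}

\begin{proof}
Write $f=f_\varepsilon^\gamma$ and define
\[
\tilde F(x)=\begin{cases}T\bigl(P\circ F(2x)\bigr),&|x|\le\frac12,\\[2pt]
(1-\lambda)f(\tfrac x{|x|})+\lambda T\bigl(f(\tfrac x{|x|})\bigr),\quad\lambda=2-2|x|,&\frac12\le|x|\le1.\end{cases}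
\]
The definitions agree for $|x|=\frac12$ because the values of $f$ have modulus at most $1$, hence $P\circ f(\cdot)=f(\cdot)$. All values lie in $X_\varepsilon$, by convexity, and $\tilde F=f$ on $\partial B$.

\emph{Continuity.} The maps $F$, $f$, $u\mapsto P\circ u$ and $T$ are continuous in $L^2$, so $\tilde F$ is continuous into $L^2$. A difference $k=\tilde F(x)-\tilde F(x')$ is $\ell$-Lipschitz on $\overline\Omega$ with $\ell=\frac{2\Lambda}\varepsilon$ and vanishes on $\partial\Omega$. Extended by $0$, it is $\ell$-Lipschitz on $\mathbb R^2$. If $|k(z_0)|=m=\|k\|_\infty>0$, then $|k|\ge\frac m2$ on $K(z_0,\frac m{2\ell})$, so $\|k\|_{L^2}^2\ge\frac{m^2}4\cdot\frac{\pi m^2}{4\ell^2}$. Thus smallness in $L^2$ implies uniform smallness.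

\emph{Energy.} For $|x|\le\frac12$ and $u=F(2x)$,
\[
E_\varepsilon(T(Pu))\le G_{Pu}(T(Pu))\le G_{Pu}(Pu)=E_\varepsilon(Pu)\le E_\varepsilon(u).
\]
For $|x|\ge\frac12$ write $f$ for $f(x/|x|)$. Convexity of $G_f$ gives
\[
E_\varepsilon(\tilde F(x))\le G_f(\tilde F(x))\le(1-\lambda)G_f(f)+\lambda G_f(T(f))\le G_f(f)=E_\varepsilon(f).\qedhere
\]
\end{proof}

\section{Coverings by disks}\label{sec:cover}

Let $v\in X_\varepsilon$. Extend $v$ to $\hat v:\mathbb R^2\to\mathbb R^2$ by $\hat v(x)=g(2x/|x|)$ for $|x|\ge2$. Then $\hat v$ is locally Lipschitz, $|\hat v|\le1$, $|\hat v|=1$ outside $\Omega$, and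
\begin{equation}\label{Cg}
\int_{\{|x|<4\}}e_\varepsilon(\hat v)=E_\varepsilon(v)+C_g,\qquad C_g=\int_{\{2<|x|<4\}}e_\varepsilon(\hat v)<\infty ,
\end{equation}
where $C_g$ depends only on $g$. Let
\[
S(v)=\{|\hat v|\le\tfrac12\},
\]
a compact subset of $\Omega$. A \emph{covering} for $v$ is a finite family $\mathcal B$ of pairwise disjoint disks whose interiors cover $S(v)$. Then $\partial\beta\cap S(v)=\emptyset$ for each $\beta\in\mathcal B$, and $D_\beta=\deg(\hat v,\partial\beta)$ is defined. Let $\mathcal C_r(v)$ be the set of coverings for $v$ with sum of radii at most $r$. A covering $\mathcal B''$ is \emph{coarser} than $\mathcal B$ if every disk of $\mathcal B$ is contained in a disk of $\mathcal B''$, which is then unique.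

\begin{lemma}\label{lem:add}
If $\mathcal B''$ is coarser than $\mathcal B$, then the degree of each $\beta''\in\mathcal B''$ is the sum of the degrees of the disks of $\mathcal B$ contained in it. A disk of $\mathcal B''$ that contains no disk of $\mathcal B$ does not meet $S(v)$ and has degree $0$. For every covering, $\sum_{\beta\in\mathcal B}D_\beta=d$. In particular $S(v)\ne\emptyset$.
\end{lemma}

\begin{proof}
A point of $S(v)\cap\beta''$ lies in the interior of some $\beta\in\mathcal B$. The disk of $\mathcal B''$ containing $\beta$ meets $\beta''$, so it equals $\beta''$. Thus $S(v)\cap\beta''$ is covered by the interiors of those $\beta\in\mathcal B$ that lie in $\beta''$. If there are none, then $\hat v$ has no zero on $\beta''$, which gives the second statement. In general, $S(v)\cap\beta$ is a compact subset of the interior of $\beta$, so we may shrink each such $\beta$ slightly to a concentric disk whose interior still contains $S(v)\cap\beta$. This does not change its degree and removes possible tangencies with $\partial\beta''$. On $\beta''$ minus the interiors of the shrunken disks $\hat v$ has no zero, so $\deg(\hat v,\partial\beta'')$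 is the sum of the degrees on the inner circles.

Compare $\mathcal B$ with the covering by a single disk $K(0,R)$, with $R>2$ so large that it contains all disks of $\mathcal B$; its degree is $\deg g=d$. If $S(v)$ were empty, the empty family would be a covering and the sum of its degrees would be $0\neq d$.
\end{proof}

\begin{definition}
A covering for $v$ is \emph{simple} if all its degrees are $0$ or $1$; exactly $d$ of them are then equal to $1$. A covering $\mathcal B$ is \emph{$r$-stable} if $\mathcal B\in\mathcal C_r(v)$ and every covering in $\mathcal C_{6r}(v)$ that is coarser than $\mathcal B$, including $\mathcal B$ itself, is simple.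
\end{definition}

By Lemma~\ref{lem:add} and \eqref{parity},
\begin{equation}\label{bad}
\sum D_\beta^2\ge d\ \text{ for every covering,}\qquad \sum D_\beta^2\ge d+2\ \text{ for every covering that is not simple.}
\end{equation}

\emph{Merging.} Suppose $K(a,r)$ and $K(b,s)$ intersect, and let $c=\frac{ra+sb}{r+s}$. Then $|c-a|=\frac{s|a-b|}{r+s}\le s$ and likewise $|c-b|\le r$. So $K(c,r+s)$ contains both disks, and its interior contains both interiors. Given a finite family of disks, replace intersecting pairs in this way until none is left; the number of disks drops each time. We call the result \emph{a merging} of the family; it may depend on the order of the replacements. It is a family of pairwise disjoint disks with the same sum of radii. Each old disk lies in exactly one new disk, the radius of a new disk is the sum of the radii of the old disks in it, and the interiors of the new disks cover what the old interiors covered. If the same disk occurs several times in a family, it is counted with multiplicity.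

\section{Low energy forces a stable covering}\label{sec:key}

\begin{proposition}\label{prop:key}
There is $M=M(g)$ such that for all $\varepsilon\in(0,1)$ and $v\in X_\varepsilon$: if $E_\varepsilon(v)<\pi(d+2)|\log\varepsilon|-M$, then $v$ has an $r$-stable covering for some $r>0$.
\end{proposition}

The proof runs the count of Section~\ref{sec:two} for a general $v$. We need initial disks at scale $\varepsilon$, a substitute for \eqref{unitcircle} when $|\hat v|$ is not $1$, and a way of growing disks. Put
\[
\kappa=\frac1{8\Lambda},\qquad c_0=\frac{\pi\kappa^2}4\Bigl(\frac7{16}\Bigr)^2,\qquad c_2=\min\Bigl(\frac{\pi\kappa}8,\frac3{8\sqrt2}\Bigr).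
\]

\begin{lemma}[Initial disks]\label{lem:init}
For $v\in X_\varepsilon$ there are $N\ge1$ and a covering $\mathcal B_0$ with sum of radii $r_0=3\kappa N\varepsilon$ such that each disk of $\mathcal B_0$ has radius at least $3\kappa\varepsilon$ and contains a point of $S(v)$, and the energy of $v$ in $\Omega\cap\bigcup\mathcal B_0$ is at least $c_0N$.
\end{lemma}

\begin{proof}
Let $x\in S(v)$. Since $|v|=1$ on $\partial\Omega$ and $v$ is $\frac\Lambda\varepsilon$-Lipschitz, $\operatorname{dist}(x,\partial\Omega)\ge\frac\varepsilon{2\Lambda}=4\kappa\varepsilon$, and $|v|\le\frac12+\frac18\le\frac34$ on $K(x,\kappa\varepsilon)\subset\Omega$. There $1-|v|^2\ge\frac7{16}$, so $\int_{K(x,\kappa\varepsilon)}e_\varepsilon(v)\ge c_0$. Take a maximal set $x_1,\dots,x_N$ of points of the compact set $S(v)\ne\emptyset$ with mutual distances greater than $2\kappa\varepsilon$. The disks $K(x_i,\kappa\varepsilon)$ are disjoint. By maximality, the interiors of the disks $K(x_i,3\kappa\varepsilon)$ cover $S(v)$. Let $\mathcal B_0$ be a merging of the latter disks; its union contains all the disks $K(x_i,\kappa\varepsilon)$.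
\end{proof}

\begin{lemma}[Circles]\label{lem:circle}
Let $v\in X_\varepsilon$ and fix $a\in\mathbb R^2$. For almost every $s\ge\kappa\varepsilon$ such that $|\hat v|>\frac12$ on $\Gamma=\partial K(a,s)$, and for every integer $n$ with $0\le n\le D^2$, $D=\deg(\hat v,\Gamma)$,
\begin{equation}\label{circle}
\int_\Gamma e_\varepsilon(\hat v)\ge\frac{\pi n}s-\frac{\pi^2n^2\varepsilon}{c_2s^2}.
\end{equation}
\end{lemma}

For bounded $n$ the error term is integrable in $s$ over $[\kappa\varepsilon,\infty)$ with a bound independent of $\varepsilon$. Integers $n\le D^2$ are admitted, and not only $n=D^2$, so that $n$ stays bounded even if $D$ is large.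

\begin{proof}
By Rademacher's and Fubini's theorems, for almost every $s$ the map $\hat v$ is differentiable at almost every point of $\Gamma$, and there $|\nabla\hat v|$ is at least the modulus of the tangential derivative. Write $\hat v=\rho e^{i\vartheta}$ on $\Gamma$, with $\vartheta$ possibly multivalued but $\rho$ and the tangential derivatives $\rho',\vartheta'$ well defined, and let $m=\min_\Gamma\rho\in(\frac12,1]$. By the Cauchy--Schwarz inequality,
\[
\int_\Gamma\tfrac12\rho^2\vartheta'^2\ge\frac{m^2}2\,\frac{(2\pi D)^2}{2\pi s}\ge\frac{\pi m^2n}s .
\]
For the remaining part of the energy we claim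
\[
\int_\Gamma\tfrac12\rho'^2+\tfrac1{4\varepsilon^2}(1-\rho^2)^2\ \ge\ \int_\Gamma\tfrac12\rho'^2+\tfrac1{4\varepsilon^2}(1-\rho)^2\ \ge\ \frac{c_2(1-m)^2}\varepsilon .
\]
The first inequality holds since $0\le\rho\le1$. If $\rho\le\frac{1+m}2$ on all of $\Gamma$, the middle expression is at least $2\pi s\frac{(1-m)^2}{16\varepsilon^2}\ge\frac{\pi\kappa}{8\varepsilon}(1-m)^2$, since $s\ge\kappa\varepsilon$. Otherwise $\rho$ takes all values between $m$ and $\frac{1+m}2$ along some arc. Since $\frac12\rho'^2+\frac1{4\varepsilon^2}(1-\rho)^2\ge\frac1{\sqrt2\,\varepsilon}|\rho'|(1-\rho)$, the expression is at least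
\[
\frac1{\sqrt2\,\varepsilon}\int_m^{(1+m)/2}(1-t)\,dt=\frac3{8\sqrt2\,\varepsilon}(1-m)^2 .
\]
Put $x=1-m$, $b=\pi n/s$ and $c=c_2/\varepsilon$. Since $m^2\ge1-2x$, the total is at least $b-2bx+cx^2\ge b-b^2/c$, which is \eqref{circle}.
\end{proof}

\begin{lemma}[Growth]\label{lem:growth}
Let $\mathcal B$ be a covering for $v\in X_\varepsilon$ with sum of radii $R$, such that each disk of $\mathcal B$ meets $S(v)$ and has radius at least $3\kappa\varepsilon e^\sigma$, where $\sigma\ge0$. There are coverings $\mathcal B(\tau)$, $\tau\ge0$, and finitely many times $0=\tau_0<\tau_1<\dots<\tau_p$ with the following properties.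
\begin{enumerate}
\item[(i)] $\mathcal B(0)=\mathcal B$. The sum of radii of $\mathcal B(\tau)$ is $e^\tau R$, and each radius is at least $3\kappa\varepsilon e^{\sigma+\tau}$.
\item[(ii)] If $\tau<\tau'$, then $\mathcal B(\tau')$ is coarser than $\mathcal B(\tau)$. On each interval $[\tau_i,\tau_{i+1})$, and on $[\tau_p,\infty)$, the disks are dilated concentrically by the factor $e^{\tau-\tau_i}$ and their degrees are constant.
\item[(iii)] Let $k\in\{d,d+2\}$ and $t\ge0$ be such that $e^tR\le1$ and $\sum D^2\ge k$ for $\mathcal B(\tau)$, $0\le\tau<t$. Then there is a measurable subset of $\{|x|<4\}$, lying outside $\bigcup\mathcal B$ and inside $\bigcup\mathcal B(t)$, on which the energy of $\hat v$ is at least $\pi kt-C$.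
\end{enumerate}
\end{lemma}

\begin{proof}
Dilate all disks about their centers by the factor $e^\tau$, with $\tau$ increasing from $0$. At the first parameter at which two disks touch, replace the family by a merging of it, and continue from the merged family in the same way. The family at a merging time is by definition the merged one, so the disks of each family are disjoint, and the next merging time is strictly later. At each merging the number of disks drops, so there are finitely many merging times $\tau_1,\dots,\tau_p$. Dilation and merging do not shrink the union of the interiors, so each family is a covering. Merging keeps the sum of radii and does not decrease the minimal radius. This gives (i) and the first part of (ii). Between merging times each disk contains exactly one disk of the family at the beginning of the interval, so Lemma~\ref{lem:add} shows that degrees are constant.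

For (iii), consider the circles $\partial\beta$, $\beta\in\mathcal B(\tau)$, where $0<\tau<t$ and $\tau$ is not a merging time, and let $A$ be their union. It consists of annuli. Annuli swept in the same interval around different disks are disjoint because the families are disjoint. The annuli swept during an interval lie outside the disks present at the beginning of that interval and inside those present at its end, so annuli from different intervals are disjoint, and $A$ lies outside $\bigcup\mathcal B$ and inside $\bigcup\mathcal B(t)$. Every disk that occurs contains a disk of $\mathcal B$, hence a point of $S(v)\subset\{|x|<2\}$, and for $\tau<t$ its radius is less than $1$, so $A\subset\{|x|<4\}$. The circles do not meet $S(v)$, hence $|\hat v|>\frac12$ on them.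

On each interval between merging times that meets $[0,t)$ choose fixed integers $0\le n_i\le D_i^2$ with $\sum n_i=k$. If $s_i(\tau)$ are the radii, then $ds_i=s_i\,d\tau$, and by \eqref{circle} the energy swept per unit of $\tau$ is at least
\[
\sum_i\Bigl(\pi n_i-\frac{\pi^2n_i^2\varepsilon}{c_2s_i(\tau)}\Bigr)\ge\pi k-\frac{\pi^2k^2}{3\kappa c_2}e^{-\sigma-\tau}
\]
for almost every $\tau<t$, because $\sum n_i^2\le k^2$. The last term has integral at most $C$ over $[0,\infty)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Assume that $v\in X_\varepsilon$ has no $r$-stable covering for any $r>0$. We show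
\begin{equation}\label{goal}
E_\varepsilon(v)\ge\pi(d+2)|\log\varepsilon|-M .
\end{equation}
Let $\mathcal B_0,N,r_0$ be as in Lemma~\ref{lem:init}. If $r_0\ge1$, then $E_\varepsilon(v)\ge c_0N\ge\frac{c_0}{3\kappa\varepsilon}\ge\pi(d+2)|\log\varepsilon|-C$. So let $r_0<1$, let $\mathcal B(t)$ be the growth of $\mathcal B_0$ (Lemma~\ref{lem:growth} with $\sigma=0$), and put $r(t)=r_0e^t$ and $t_1=\log(1/r_0)$. We claim that
\begin{equation}\label{sum}
E_\varepsilon(v)+C_g\ge c_0N+\pi(d+2)\log\frac1{r_0}-C .
\end{equation}

\emph{Case A: no $\mathcal B(t)$ with $t<t_1$ is simple.} By \eqref{bad}, Lemma~\ref{lem:growth}(iii) applies with $k=d+2$ and $t=t_1$. It gives energy at least $\pi(d+2)t_1-C$ in a part of $\{|x|<4\}$ outside $\bigcup\mathcal B_0$. The energy in $\Omega\cap\bigcup\mathcal B_0$ is at least $c_0N$. With \eqref{Cg} this is \eqref{sum}.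

\emph{Case B: some $\mathcal B(t)$ with $t<t_1$ is simple.} Let $T$ be the first such time; it is attained, being $0$ or a merging time. As in Case~A, the energy is at least $c_0N$ in $\Omega\cap\bigcup\mathcal B_0$, and at least $\pi(d+2)T-C$ in a part of $\{|x|<4\}$ outside $\bigcup\mathcal B_0$ and inside $\bigcup\mathcal B(T)$.

Now we use the assumption. The covering $\mathcal B(T)$ is not $r(T)$-stable, so there is a covering $\mathcal B''\in\mathcal C_{6r(T)}(v)$, coarser than $\mathcal B(T)$, that is not simple. Instead of growing $\mathcal B(T)$ further, we continue from $\mathcal B''$. This skips scales of logarithmic length at most $\log6$. First discard from $\mathcal B''$ the disks that contain no disk of $\mathcal B(T)$. By Lemma~\ref{lem:add} they have degree $0$ and do not meet $S(v)$, so what remains, still denoted by $\mathcal B''$, is a covering in $\mathcal C_{6r(T)}(v)$, coarser than $\mathcal B(T)$ and not simple. Each of its disks contains a disk of $\mathcal B(T)$, hence meets $S(v)$ and has radius at least $3\kappa\varepsilon e^T$. Its degrees are sums of numbers in $\{0,1\}$, so they are nonnegative, and since it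 is not simple some degree is at least $2$. Both properties persist in coarser coverings grown from it, again because degrees add. Hence no covering grown from $\mathcal B''$ is simple, and by \eqref{bad} they all satisfy $\sum D^2\ge d+2$.

Let $r''\le6r(T)$ be the sum of radii of $\mathcal B''$. If $r''<1$, apply Lemma~\ref{lem:growth}(iii) to $\mathcal B''$ with $\sigma=T$, $k=d+2$ and $t=\log(1/r'')$. It gives energy at least
\[
\pi(d+2)\log\frac1{r''}-C\ge\pi(d+2)\log\frac1{r(T)}-C
\]
in a part of $\{|x|<4\}$ outside $\bigcup\mathcal B''\supset\bigcup\mathcal B(T)$. If $r''\ge1$, then $\log(1/r(T))\le\log6$, and the lower bound $0$ is of the same form. The three contributions come from disjoint regions. Since $T+\log(1/r(T))=\log(1/r_0)$, their sum and \eqref{Cg} give \eqref{sum}.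

In both cases $r_0=3\kappa N\varepsilon$, so \eqref{sum} yields
\[
E_\varepsilon(v)\ge\pi(d+2)|\log\varepsilon|+\bigl[c_0N-\pi(d+2)\log(3\kappa N)\bigr]-C .
\]
The bracket is bounded below for $N\ge1$, and \eqref{goal} follows.
\end{proof}

If one only wants the rate $\pi d$, no case distinction is needed, since $\sum D^2\ge d$ for every covering.

\begin{lemma}\label{lem:inf}
$\inf_{H_g^1}E_\varepsilon\ge\pi d|\log\varepsilon|-C$ for all $\varepsilon\in(0,1)$.
\end{lemma}

\begin{proof}
For $u\in H^1_g$ let $v=T(Pu)\in X_\varepsilon$. As in the proof of Lemma~\ref{lem:regfill}, $E_\varepsilon(v)\le E_\varepsilon(u)$. Take $\mathcal B_0$ from Lemma~\ref{lem:init}. If $r_0\ge1$, then $E_\varepsilon(v)\ge c_0N\ge\frac{c_0}{3\kappa\varepsilon}\ge\pi d|\log\varepsilon|-C$. If $r_0<1$, apply Lemma~\ref{lem:growth}(iii) to $\mathcal B_0$ with $\sigma=0$, $k=d$ and $t=\log(1/r_0)$. This gives $E_\varepsilon(v)+C_g\ge c_0N+\pi d\log\frac1{r_0}-C$, and the claim follows as above.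
\end{proof}

\section{From stable coverings to a filling in configuration space}\label{sec:glue}

\begin{proposition}\label{prop:glue}
Let $\gamma:S^1\to UC_d(D^2)$ be a loop, let $\delta>0$ be a lower bound for the distances of distinct points of $\gamma(\theta)$, for all $\theta$, and let $0<\varepsilon<1$ with $12d\varepsilon<\delta$. If there is $F\in C(B;H_g^1)$ with $F|_{\partial B}=f_\varepsilon^\gamma$ and
\[
\max_BE_\varepsilon\circ F<\pi(d+2)|\log\varepsilon|-M,
\]
$M$ being the constant of Proposition~\ref{prop:key}, then $\gamma$ is null-homotopic in $UC_d(\mathbb C)$.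
\end{proposition}

Let $\tilde F$ be the map from Lemma~\ref{lem:regfill} and write $v_x=\tilde F(x)\in X_\varepsilon$. By Proposition~\ref{prop:key} every $v_x$ has a stable covering, and the centers of its $d$ disks of degree $1$ are $d$ distinct points. The scale, the disks and their centers depend on $x$ in an uncontrolled, possibly discontinuous way. We therefore use only finitely many $x$, the vertices of a fine triangulation, and interpolate. Two neighboring vertices are compared by merging their coverings. Stability of the one with the \emph{larger} value of $r$ makes the merged covering simple, and for the other vertex it is enough that its covering is simple. Triangles are treated in the same way.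

\begin{proof}
\emph{Boundary points.} Let $x=e^{i\theta}\in\partial B$ and $\gamma(\theta)=\{a_1,\dots,a_d\}$. Then $v_x=u_a^\varepsilon$ and $|v_x|=\prod_j\rho_\varepsilon(|\cdot-a_j|)$. At any point at most one factor is less than $1$, since $\delta>2\varepsilon$, so $S(v_x)=\bigcup_jK(a_j,\frac\varepsilon2)$. Let $\mathcal B_x=\{K(a_j,\varepsilon)\}_{j\le d}$ and $r_x=d\varepsilon$. These disks are disjoint and $\mathcal B_x\in\mathcal C_{r_x}(v_x)$. On $\partial K(a_j,\varepsilon)$ the map $v_x$ is $y\mapsto\frac{y-a_j}{|y-a_j|}$ times a continuous function without zeros on $K(a_j,\varepsilon)$, so all degrees are $1$. The covering $\mathcal B_x$ is $r_x$-stable: a disk of a coarser covering in $\mathcal C_{6d\varepsilon}(v_x)$ has diameter at most $12d\varepsilon<\delta$, so it contains at most one $a_j$ and has degree $0$ or $1$ by Lemma~\ref{lem:add}.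

\emph{Triangulation.} Lift $\gamma$, regarded as a path on $[0,2\pi]$, to a path $\alpha=(\alpha_1,\dots,\alpha_d)$ of ordered configurations. Triangulate $B$, with $\partial B$ a union of edges and with $1\in\partial B$ a vertex, so finely that
\begin{itemize}
\item $\|v_x-v_y\|_\infty<\frac12$ for $x,y$ in a common closed triangle;
\item if an edge in $\partial B$ corresponds to the interval $[\theta,\theta']\subset[0,2\pi]$, then $|\alpha_j(s)-\alpha_j(\theta)|<\varepsilon$ for all $s\in[\theta,\theta']$ and all $j$.
\end{itemize}
For boundary vertices take $\mathcal B_x,r_x$ as above. For every other vertex $x$ fix some $r_x>0$ and some $r_x$-stable covering $\mathcal B_x$ of $v_x$. Let $A(x)$ be the set of centers of the $d$ disks of degree $1$ in $\mathcal B_x$.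

\emph{Transfer of degrees.} Let $x,y$ lie in a common triangle, and let $\mathcal Q$ be a finite family of disjoint disks whose interiors cover $S(v_x)\cup S(v_y)$. On $\partial\beta$, $\beta\in\mathcal Q$, we have $|\hat v_x|>\frac12>|\hat v_x-\hat v_y|$. Hence $\beta$ has the same degree for $v_x$ and for $v_y$.

\emph{Matching points.} Let $\mathcal Q$ be a simple covering for $v_x$, coarser than $\mathcal B_x$. By Lemma~\ref{lem:add}, and since $\mathcal B_x$ is simple, each disk of degree $1$ of $\mathcal Q$ contains exactly one disk of degree $1$ of $\mathcal B_x$, and the disks of degree $0$ contain none. A disk of $\mathcal B_x$ whose center lies in a disk of $\mathcal Q$ is contained in it, as $\mathcal Q$ is disjoint. So each of the $d$ disks of degree $1$ of $\mathcal Q$ contains exactly one point of $A(x)$, and all points of $A(x)$ arise in this way.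

\emph{Edges.} Let $xy$ be an edge, labeled so that $r_x\ge r_y$, and let $\mathcal B_{xy}$ be a merging of $\mathcal B_x\cup\mathcal B_y$, fixed once and for all. Its interiors cover $S(v_x)\cup S(v_y)$ and its sum of radii is at most $r_x+r_y\le2r_x$. So it belongs to $\mathcal C_{6r_x}(v_x)$ and is coarser than $\mathcal B_x$. By stability it is simple for $v_x$, and by transfer it is simple for $v_y$ with the same degrees. By the matching property for $x$ and for $y$, each of its $d$ disks of degree $1$ contains exactly one point of $A(x)$ and one of $A(y)$. Call these two points \emph{partners}. Let $h$ on the edge $xy$ move each point of $A(x)$ with constant speed along the straight segment to its partner in $A(y)$. The segments lie in disjoint convex disks, so $h$ is a path in $UC_d(\mathbb C)$ from $A(x)$ to $A(y)$.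

\emph{Triangles.} Let $x,y,z$ be the vertices of a triangle and $m$ one of them with the largest value of $r$. Mergings are not unique, so a merging of $\mathcal B_x\cup\mathcal B_y\cup\mathcal B_z$ need not be coarser than the coverings $\mathcal B_{xy}$ used on the edges. We therefore take a merging $\mathcal Q$ of $\mathcal B_{xy}\cup\mathcal B_{yz}\cup\mathcal B_{zx}$. Its interiors cover $S(v_x)\cup S(v_y)\cup S(v_z)$, it is coarser than $\mathcal B_x$, $\mathcal B_y$ and $\mathcal B_z$, and its sum of radii is at most $2(r_x+r_y+r_z)\le6r_m$; this is where the factor $6$ is used. Stability of $\mathcal B_m$ shows that $\mathcal Q$ is simple for $v_m$, and by transfer it is simple for the other two vertices, with the same degrees. Let $Q_1,\dots,Q_d$ be its disks of degree $1$. By the matching property each $Q_i$ contains exactly one point of each of $A(x),A(y),A(z)$, and there are no other points in these sets. A pair of partners on an edge lies in one disk of the merging of that edge, hence in one disk of $\mathcal Q$. As this disk contains points of the sets $A$, it is some $Q_i$, and it also contains the segment between the partners.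 So $h$ on the boundary of the triangle consists of $d$ continuous functions, the $i$-th with values in $Q_i$; that is, it is a loop in the convex set $Q_1\times\dots\times Q_d$. Extend it continuously over the triangle within this set. As the $Q_i$ are disjoint, this defines $h$ on the triangle with values in $UC_d(\mathbb C)$.

\emph{The boundary.} We have obtained a continuous map $h:B\to UC_d(\mathbb C)$. On an edge in $\partial B$ corresponding to $[\theta,\theta']$, the disks $K(\alpha_j(\theta),\varepsilon)$ and $K(\alpha_j(\theta'),\varepsilon)$ intersect, so they lie in the same merged disk, and $\alpha_j(\theta)$ and $\alpha_j(\theta')$ are partners. Thus $h$ moves $\alpha_j(\theta)$ to $\alpha_j(\theta')$ along a segment contained in $K(\alpha_j(\theta),\varepsilon)$, and $\alpha_j(s)$ stays in the same disk for $s\in[\theta,\theta']$. The disks $K(\alpha_j(\theta),\varepsilon)$, $j\le d$, are disjoint and convex, so on this edge $h$ is homotopic to $\gamma$ in $UC_d(\mathbb C)$ relative to the end points. Hence $h|_{\partial B}$ is homotopic to $\gamma$, and since $h|_{\partial B}$ extends to $B$, $\gamma$ is null-homotopic.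
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\begin{lemma}\label{lem:loop}
The loop $\gamma(\theta)=\{0,\frac12e^{i\theta},p_3,\dots,p_d\}$ is not null-homotopic in $UC_d(\mathbb C)$.
\end{lemma}

\begin{proof}
Suppose $h:B\to UC_d(\mathbb C)$ is continuous with $h=\gamma$ on $\partial B$. The map from ordered configurations of $d$ distinct points to $UC_d(\mathbb C)$ is a covering, and $B$ is simply connected, so $h=\{h_1,\dots,h_d\}$ with continuous $h_j:B\to\mathbb C$ that are pairwise distinct at each point. After a permutation of labels, the lift agrees with $(0,\frac12e^{i\theta},p_3,\dots,p_d)$ at one point of $\partial B$, hence on all of $\partial B$ by unique path lifting. Then $(h_2-h_1)/|h_2-h_1|:B\to S^1$ is continuous, and on $\partial B$ it equals $e^{i\theta}$, which has degree $1$. This is impossible.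
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound is Proposition~\ref{prop:upper}. Let $\delta=\delta(d)>0$ be a lower bound for the mutual distances of the points of $a(\theta)$, for all $\theta$, and choose $\varepsilon_0=\varepsilon_0(d)\in(0,1)$ with $12d\varepsilon_0<\delta$. If $\varepsilon<\varepsilon_0$ and $c_1(\varepsilon)<\pi(d+2)|\log\varepsilon|-M$, there is $F\in\Lambda_\varepsilon$ with $\max_BE_\varepsilon\circ F<\pi(d+2)|\log\varepsilon|-M$, and Proposition~\ref{prop:glue} contradicts Lemma~\ref{lem:loop}. So $c_1(\varepsilon)\ge\pi(d+2)|\log\varepsilon|-M$ for $\varepsilon<\varepsilon_0$. For $\varepsilon\in[\varepsilon_0,1)$ we have $c_1(\varepsilon)\ge0\ge\pi(d+2)|\log\varepsilon|-\pi(d+2)|\log\varepsilon_0|$.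
\end{proof}

\section{All braids: proof of Theorem~\ref{thm:braids}}\label{sec:braids}

\begin{proof}[Proof of the lower bound in (1)]
Let $\delta>0$ be the minimal distance of points in the configurations $\gamma(\theta)$ and let $\varepsilon_0\in(0,1)$ satisfy $12d\varepsilon_0<\delta$. If $c_\gamma(\varepsilon)<\pi(d+2)|\log\varepsilon|-M$ for some $\varepsilon<\varepsilon_0$, then $\gamma$ is null-homotopic in $UC_d(\mathbb C)$ by Proposition~\ref{prop:glue}. Composing with the homeomorphism $\Phi(z)=z/(1+|z|)$ from $\mathbb C$ onto $D^2$, we see that $\Phi(\gamma)$ is null-homotopic in $UC_d(D^2)$. The maps $z\mapsto z/(1+s|z|)$, $s\in[0,1]$, are injective and map $D^2$ into $D^2$, so they provide a homotopy from $\gamma$ to $\Phi(\gamma)$ in $UC_d(D^2)$. Hence $\gamma$ is null-homotopic in $UC_d(D^2)$, contrary to the assumption. This proves the last statement of the theorem. For $\varepsilon\in[\varepsilon_0,1)$ use $c_\gamma(\varepsilon)\ge0$, as in Section~\ref{sec:main}.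
\end{proof}

\begin{proof}[Proof of (2)]
The lower bound follows from $c_\gamma\ge\inf_{H^1_g}E_\varepsilon$ and Lemma~\ref{lem:inf}. For the upper bound, extend $\gamma$ to a continuous map $B\to UC_d(D^2)$. By compactness the distances of points in its configurations are bounded below by some $\delta'>0$. Compose with $a\mapsto u_a^\varepsilon$ and use Lemma~\ref{lem:vortex}.
\end{proof}

\begin{proof}[Proof of the upper bound in (1)]
The shrinking argument of Proposition~\ref{prop:upper} may now produce many simultaneous collisions. We show that $\gamma$ has a filling by configurations in $D^2$, with coincidences, in which at any parameter at most one pair of points coincides. This is a matter of general position: triple points and two simultaneous double points occur in real codimension $4$, and the parameter disk $B$ has dimension $2$.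

Identify the space of unordered $d$-tuples, $\mathrm{Sym}^d(\mathbb C)$, with the space $\mathbb C^d$ of monic polynomials of degree $d$, by taking roots. Then $\mathrm{Sym}^d(D^2)$ and $UC_d(D^2)$ are open subsets. The map $a\mapsto u_a^\varepsilon$ is symmetric and continuous on $(D^2)^d$ by Lemma~\ref{lem:vortex}(i), so it is continuous on $\mathrm{Sym}^d(D^2)$. Let $Z\subset\mathbb C^d$ be the set of polynomials of the form $(z-\alpha)^3q$ (if $d\ge3$) or $(z-\alpha)^2(z-\beta)^2q$ (if $d\ge4$), with $q$ monic; for $d=2$ it is empty. In the first case the parameters are $\alpha$ and the $d-3$ coefficients of $q$, in the second $\alpha,\beta$ and $d-4$ coefficients, so $Z$ is a union of at most two images of polynomial maps $\mathbb C^{d-2}\to\mathbb C^d$.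

The map $re^{i\theta}\mapsto r\gamma(\theta)$, which scales the roots, is continuous from $B$ to $\mathrm{Sym}^d(D^2)$. Approximate it uniformly on $B$ by a smooth map $H:B\to\mathrm{Sym}^d(D^2)\subset\mathbb C^d$. The set of $\xi\in\mathbb C^d$ for which $H+\xi$ meets $Z$ is $\{\zeta-H(x):\zeta\in Z,\ x\in B\}$. It is a union of at most two smooth images of $\mathbb C^{d-2}\times B$, whose real dimension $2(d-2)+2$ is less than $2d$, so it is a null set. Hence for some arbitrarily small $\xi$ the map $H+\xi$ avoids $Z$ and stays in $\mathrm{Sym}^d(D^2)$. On $\partial B$ it is uniformly close to $\gamma$. If the approximation is good enough and $\xi$ small enough, the straight segments in $\mathbb C^d$ from $\gamma$ to $H+\xi$ on $\partial B$ stay in the open set $UC_d(D^2)$, which is disjoint from $Z$. Inserting these segments on a collar of $\partial B$ we get a continuous filling of $\gamma$ in $\mathrm{Sym}^d(D^2)\setminus Z$.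

There is $\delta'>0$ such that each configuration in this filling has at most one pair at distance less than $\delta'$. Otherwise, by compactness, a limit configuration in the filling would have two different coinciding pairs, that is, a triple point or two double points, and would lie in $Z$. Composing with $a\mapsto u_a^\varepsilon$ and using Lemma~\ref{lem:vortex}(ii) we obtain $c_\gamma(\varepsilon)\le\pi(d+2)|\log\varepsilon|+C(\gamma,g)$.
\end{proof}

\section{Critical points at the minimax level}\label{sec:crit}

We use the general minimax principle \cite[Theorem 2.8]{Willem} in the following form. \emph{Let $X$ be a Banach space, $\phi\in C^1(X)$, $f:\partial B\to X$ continuous, and $c=\inf\{\max_B\phi\circ F:F\in C(B;X),\ F|_{\partial B}=f\}$. If $c>\max_{\partial B}\phi\circ f$, then there is a sequence $u_n$ with $\phi(u_n)\to c$ and $\phi'(u_n)\to0$.}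

\begin{proof}[Proof of Corollary~\ref{cor:crit}]
After translation by a fixed element of $H_g^1$, $E_\varepsilon$ is a $C^1$ functional on the Hilbert space $H_0^1(\Omega;\mathbb R^2)$. By Lemma~\ref{lem:vortex}(ii) and Theorem~\ref{thm:braids}(1),
\[
\max_{S^1}E_\varepsilon\circ f_\varepsilon^\gamma\le\pi d|\log\varepsilon|+C(\gamma,g)<c_\gamma(\varepsilon)
\]
for small $\varepsilon$; here it matters that the levels $\pi d|\log\varepsilon|$ and $\pi(d+2)|\log\varepsilon|$ separate as $\varepsilon\to0$. Hence there is a sequence $u_n\in H_g^1$ with $E_\varepsilon(u_n)\to c_\gamma(\varepsilon)$ and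
\[
-\Delta u_n-\varepsilon^{-2}u_n(1-|u_n|^2)\to0\quad\text{in }H^{-1}.
\]
Bounded energy and fixed boundary values bound $u_n$ in $H^1$. Along a weakly convergent subsequence, $u_n$ converges strongly in $L^p$ for every $p<\infty$, so $u_n(1-|u_n|^2)$ converges in $L^2$ and hence in $H^{-1}$. Thus $\Delta u_n$ converges in $H^{-1}$, and since the boundary values are fixed, $u_n$ converges strongly in $H^1$. The limit is a critical point with energy $c_\gamma(\varepsilon)$. It is not a minimizer, since $\inf_{H^1_g}E_\varepsilon\le\pi d|\log\varepsilon|+C(\gamma,g)<c_\gamma(\varepsilon)$. The second statement is the case $\gamma(\theta)=\{0,\frac12e^{i\theta},p_3,\dots,p_d\}$. This loop is not null-homotopic in $UC_d(\mathbb C)$ by Lemma~\ref{lem:loop}, hence not in $UC_d(D^2)$, and $c_\gamma=c_1$. The expansion of $c_1(\varepsilon)$ is Theorem~\ref{thm:main}.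
\end{proof}

\begin{thebibliography}{9}

\bibitem{TM}
\emph{Topological Methods},
\texttt{https://core.ac.uk/download/pdf/82523427.pdf}.

\bibitem{Willem}
M.~Willem, \emph{Minimax Theorems}.

\end{thebibliography}

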